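\title{Free Convolution Preserves Symmetric Unimodality}

\begin{abstract}
We prove that the free additive convolution of two symmetric unimodal probability measures on the real line is symmetric unimodal. The proof rests on a pointwise inequality for the Cauchy transform $G$ in the first quadrant, namely $\operatorname{Im}(1/G'(z))+2\operatorname{Im}z\,\operatorname{Re}(1/G(z))\le 0$. This inequality holds for every symmetric unimodal law, its left side is additive under free convolution when read through the subordination functions, and it implies unimodality. The same method shows that free convolution powers $\mu^{\boxplus t}$, $t\ge1$, of a symmetric unimodal law are symmetric unimodal, that the inequality characterizes these laws among symmetric ones, and that the density of the free convolution of two such laws, neither equal to $\delta_0$, is not a positive constant on any interval.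
\end{abstract}

\section{Introduction}\label{sec:intro}

A Borel measure $\mu$ on $\mathbb{R}$ is \emph{unimodal} if there are a point $m\in\mathbb{R}$ and a function $f:\mathbb{R}\to[0,\infty)$, nondecreasing on $(-\infty,m)$ and nonincreasing on $(m,\infty)$, such that
\[
\mu(dx)=\mu(\{m\})\,\delta_m+f(x)\,dx .
\]
Thus the mass of $\mu$ thins out as one moves away from the mode $m$, and an atom is allowed at the mode only. A probability measure $\mu$ is \emph{symmetric} if $\mu(-B)=\mu(B)$ for every Borel set $B\subset\mathbb{R}$, and \emph{symmetric unimodal} if it has both properties. The basic examples are the uniform law $u_a$ on $[-a,a]$, $a>0$, and its degenerate case $u_0=\delta_0$.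

The \emph{free (additive) convolution} $\mu\boxplus\nu$ of two probability measures on $\mathbb{R}$ is the distribution of $X+Y$, where $X$ and $Y$ are freely independent self-adjoint operators with distributions $\mu$ and $\nu$. Equivalently, it is the probability measure whose Voiculescu transform is the sum of the Voiculescu transforms of $\mu$ and $\nu$. This analytic description is recalled in Section~\ref{sec:transforms}, and it is the only one that we use. Three known facts frame our question.
\begin{itemize}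
\item[(i)] The classical convolution of two symmetric unimodal laws is symmetric unimodal.
\item[(ii)] If $\mu$ is symmetric unimodal, then so is $\mu\boxplus S(0,t)$ for every $t>0$, where $S(0,t)(dx)=\frac{1}{2\pi t}\sqrt{4t-x^2}\,1_{(-2\sqrt t,2\sqrt t)}(x)\,dx$ is the semicircle law.
\item[(iii)] There are two unimodal laws whose free convolution is not unimodal.
\end{itemize}
Facts (i) and (ii) suggest that $\boxplus$ preserves symmetric unimodality, and (iii) shows that symmetry cannot be dropped. The conjecture, posed in \cite{source}, is that $\mu\boxplus\nu$ is symmetric unimodal whenever $\mu$ and $\nu$ are. We prove it.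

\begin{theorem}\label{thm:main}
If $\mu$ and $\nu$ are symmetric unimodal probability measures on $\mathbb{R}$, then $\mu\boxplus\nu$ is symmetric unimodal.
\end{theorem}

It helps to see why the proof of (i) does not carry over. Every symmetric unimodal law is a mixture of the laws $u_a$ (Lemma~\ref{lem:khintchine}). Classical convolution is linear in each argument, so $\mu*\nu$ is a mixture of the laws $u_a*u_b$. For $a,b>0$ the density of $u_a*u_b$ at $x$ is the length of $[x-a,x+a]\cap[-b,b]$ divided by $4ab$, an even function that does not increase in $|x|$, and mixtures keep this shape. Free convolution is not linear in its arguments (Example~\ref{ex:bernoulli}), so knowing $u_a\boxplus u_b$ says nothing direct about mixtures. What replaces linearity is a property of the Cauchy transform that survives $\boxplus$.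

Let $\mathbb{C}^+=\{z:\operatorname{Im}z>0\}$ and $Q=\{z:\operatorname{Re}z>0,\ \operatorname{Im}z>0\}$. For a probability measure $\mu$ and $z\in\mathbb{C}^+$ put
\[
G_\mu(z)=\int_{\mathbb{R}}\frac{\mu(du)}{z-u},\qquad F_\mu(z)=\frac1{G_\mu(z)},
\]
and, at points where $G_\mu'(z)\ne0$,
\begin{equation}\label{eq:delta}
\Delta_\mu(z)=\operatorname{Im}\frac{1}{G_\mu'(z)}+2\operatorname{Im}z\,\operatorname{Re}\frac1{G_\mu(z)} .
\end{equation}

\begin{theorem}[Key inequality]\label{thm:key}
Let $\mu$ be a symmetric unimodal probability measure and $z\in Q$. Then $\operatorname{Re}G_\mu(z)>0$, $\operatorname{Im}G_\mu'(z)>0$, and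
\[
\Delta_\mu(z)\le0,
\]
with strict inequality if $\mu\ne\delta_0$ and equality if $\mu=\delta_0$.
\end{theorem}

The method gives three complements. For $t\ge1$ let $\mu^{\boxplus t}$ be the probability measure whose Voiculescu transform is $t$ times that of $\mu$; it exists by \cite{BB04}.

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] If $\mu$ is symmetric unimodal and $t\ge1$, then $\mu^{\boxplus t}$ is symmetric unimodal.
\item[(b)] For a symmetric probability measure $\mu$ the following are equivalent: \textup{(1)} $\mu$ is symmetric unimodal; \textup{(2)} $\mu\boxplus\nu$ is symmetric unimodal for every symmetric unimodal $\nu$; \textup{(3)} $\mu^{\boxplus t}$ is symmetric unimodal for all $t\ge1$; \textup{(4)} $\operatorname{Re}G_\mu>0$, $G_\mu'\ne0$ and $\Delta_\mu\le0$ on $Q$.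
\item[(c)] If $\mu$ and $\nu$ are symmetric unimodal and both different from $\delta_0$, then the density of the absolutely continuous part of $\mu\boxplus\nu$ is not a.e.\ equal to a positive constant on any nonempty open interval. Hence on each side of $0$ it is strictly monotone as long as it is positive.
\end{itemize}
\end{theorem}

Part (c) needs both measures to differ from $\delta_0$, since $u_a\boxplus\delta_0=u_a$. It also has no classical counterpart: for $0<a<b$ the density of $u_a*u_b$ is constant on $[0,b-a]$.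

Section~\ref{sec:unimodal} expresses symmetric unimodality through the sign of $\operatorname{Im}G_\mu'$. Section~\ref{sec:additive} explains where $\Delta_\mu$ comes from, derives Theorem~\ref{thm:main} from Theorem~\ref{thm:key}, and verifies the key inequality by hand for the semicircle, Cauchy and uniform laws. Section~\ref{sec:key} proves Theorem~\ref{thm:key}, and Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}.

\section{Cauchy transforms and subordination}\label{sec:transforms}

Let $\mu$ be a probability measure on $\mathbb{R}$. The function $G_\mu$ is analytic on $\mathbb{C}^+$, and $\operatorname{Im}G_\mu(x+iy)=-\int\frac{y}{(x-u)^2+y^2}\,\mu(du)<0$. Hence $F_\mu$ is defined and maps $\mathbb{C}^+$ into itself. We use three elementary facts.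
\begin{itemize}
\item[(G1)] For $y>0$ the function $x\mapsto-\frac1\pi\operatorname{Im}G_\mu(x+iy)$ is the density of $\mu*C_y$, where $C_y$ is the Cauchy law with density $\frac{y}{\pi(x^2+y^2)}$. As $y\downarrow0$, $\mu*C_y\to\mu$ weakly. In particular $G_\mu$ determines $\mu$.
\item[(G2)] $zG_\mu(z)\to1$ as $z\to\infty$ along a ray in $\mathbb{C}^+$ from the origin. This is dominated convergence, because $|z/(z-u)|\le|z|/\operatorname{Im}z$ is bounded on the ray. In particular $G_\mu$ is not constant.
\item[(G3)] Let $J(z)=-\bar z$ and $\check\mu(B)=\mu(-B)$. Then $G_{\check\mu}(z)=\int\frac{\mu(du)}{z+u}=-\overline{G_\mu(-\bar z)}$, so $F_{\check\mu}=J\circ F_\mu\circ J$.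
\end{itemize}

A \emph{truncated cone} is a set $\{z:|\operatorname{Re}z|<\alpha\operatorname{Im}z,\ \operatorname{Im}z>\beta\}$ with $\alpha,\beta>0$. It is a standard fact that $F_\mu$ is injective on a suitable truncated cone and that the image of this cone contains another truncated cone. On the latter the inverse $F_\mu^{-1}$ is analytic and $F_\mu^{-1}(\zeta)/\zeta\to1$ as $\zeta\to\infty$. The \emph{Voiculescu transform} of $\mu$ is $\phi_\mu(\zeta)=F_\mu^{-1}(\zeta)-\zeta$. It determines $F_\mu$ on an open set, hence everywhere, hence $\mu$. The measures $\mu\boxplus\nu$ and $\mu^{\boxplus t}$ are characterized by $\phi_{\mu\boxplus\nu}=\phi_\mu+\phi_\nu$ and $\phi_{\mu^{\boxplus t}}=t\phi_\mu$ on some truncated cone. Since $\phi_{\delta_0}=0$, we have $\mu\boxplus\delta_0=\mu$.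

\begin{example}\label{ex:bernoulli}
Let $\mu=\frac12(\delta_{-1}+\delta_1)$. Then $F_\mu(z)=z-1/z$ and $F_\mu^{-1}(\zeta)=\frac12(\zeta+\sqrt{\zeta^2+4})$, with the root asymptotic to $\zeta$. For $\sigma=\mu\boxplus\mu$ this gives $F_\sigma^{-1}(\zeta)=\zeta+2\phi_\mu(\zeta)=\sqrt{\zeta^2+4}$, so $G_\sigma(z)=1/\sqrt{z^2-4}$, and by (G1) $\sigma$ has density $1/(\pi\sqrt{4-x^2})$ on $(-2,2)$. If $\boxplus$ were linear in each argument, the rule $\delta_p\boxplus\delta_q=\delta_{p+q}$ would give $\frac14\delta_{-2}+\frac12\delta_0+\frac14\delta_2$ instead.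
\end{example}

\begin{lemma}\label{lem:sym}
If $\mu$ and $\nu$ are symmetric and $t\ge1$, then $\mu\boxplus\nu$ and $\mu^{\boxplus t}$ are symmetric.
\end{lemma}

\begin{proof}
Truncated cones are invariant under $J$, so (G3) gives $F_{\check\mu}^{-1}=J\circ F_\mu^{-1}\circ J$. The map $J$ is real-linear, so $\phi_{\check\mu}=J\circ\phi_\mu\circ J$. Since the Voiculescu transform determines the measure, $\mu$ is symmetric if and only if $\phi_\mu=J\circ\phi_\mu\circ J$ on some truncated cone. This relation is preserved by sums and by real multiples.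
\end{proof}

The Voiculescu transform lives near infinity, while unimodality is read off near the real axis. Subordination bridges the two. Let $\sigma=\mu_1\boxplus\mu_2$. Near infinity, put $\omega_j=F_{\mu_j}^{-1}\circ F_\sigma$. Then $G_{\mu_j}(\omega_j)=G_\sigma$, and additivity of $\phi$ at the point $F_\sigma(z)$ reads $(\omega_1-F_\sigma)+(\omega_2-F_\sigma)=z-F_\sigma$. The following theorem, due to Voiculescu, Biane \cite{Biane} and Belinschi--Bercovici \cite{BB07}, provides such functions on all of $\mathbb{C}^+$.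

\begin{theorem}[Subordination]\label{thm:sub}
Let $\mu_1,\mu_2$ be probability measures on $\mathbb{R}$ and $\sigma=\mu_1\boxplus\mu_2$. There are analytic maps $\omega_1,\omega_2:\mathbb{C}^+\to\mathbb{C}^+$ such that, for all $z\in\mathbb{C}^+$,
\begin{equation}\label{eq:sub}
G_\sigma(z)=G_{\mu_1}(\omega_1(z))=G_{\mu_2}(\omega_2(z)),\qquad \omega_1(z)+\omega_2(z)=z+F_\sigma(z).
\end{equation}
\end{theorem}

For powers the corresponding statement is in \cite{BB04}: if $t>1$ and $\sigma=\mu^{\boxplus t}$, there is an analytic map $\omega:\mathbb{C}^+\to\mathbb{C}^+$ with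
\begin{equation}\label{eq:subt}
G_\sigma(z)=G_\mu(\omega(z)),\qquad t\,\omega(z)=z+(t-1)F_\sigma(z).
\end{equation}

\section{Symmetric unimodal laws and their Cauchy transforms}\label{sec:unimodal}

\begin{lemma}[Khintchine]\label{lem:khintchine}
A probability measure $\mu$ is symmetric unimodal if and only if $\mu=\int_{[0,\infty)}u_a\,\tau(da)$ for some probability measure $\tau$ on $[0,\infty)$. In that case $\mu=\mu(\{0\})\delta_0+f(x)\,dx$ with $f$ even and nonincreasing on $(0,\infty)$, and $\mu=\delta_0$ if and only if $\tau=\delta_0$.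
\end{lemma}

\begin{proof}
If $\mu=\int u_a\,\tau(da)$, Fubini's theorem gives $\mu=\tau(\{0\})\delta_0+f(x)\,dx$ with $f(x)=\int_{(|x|,\infty)}\frac1{2a}\,\tau(da)$ for $x\neq0$. This $f$ is finite, even and nonincreasing on $(0,\infty)$. So $\mu$ is symmetric unimodal, and $\mu(\{0\})=\tau(\{0\})$ gives the last assertion.

Conversely, let $\mu$ be symmetric unimodal with mode $m$ and density part $f_0$. If $m\ne0$, then $-m$ is not an atom, so by symmetry $m$ is not an atom either. Thus only $0$ can carry an atom. Symmetry also gives $f_0(x)=f_0(-x)$ for a.e.\ $x$. If $m\ge0$, then $f_0$ is nondecreasing on $(-\infty,0)$ and we put $f(x)=f_0(-|x|)$; if $m<0$, then $f_0$ is nonincreasing on $(0,\infty)$ and we put $f(x)=f_0(|x|)$. In both cases $\mu=\mu(\{0\})\delta_0+f\,dx$ with $f$ even and nonincreasing on $(0,\infty)$. Changing $f$ at countably many points, we make it right-continuous on $(0,\infty)$. It is integrable, so it tends to $0$ at infinity. Let $\kappa$ be the measure on $(0,\infty)$ with $\kappa((x,\infty))=f(x)$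 for $x>0$, and put $\tau(da)=\mu(\{0\})\delta_0(da)+2a\,\kappa(da)$. Then $\int2a\,\kappa(da)=2\int_0^\infty\kappa((x,\infty))\,dx=1-\mu(\{0\})$, so $\tau$ is a probability measure. Moreover $\int_{(x,\infty)}\frac1{2a}\tau(da)=f(x)$ for $x>0$, so $\mu=\int u_a\,\tau(da)$ by the first paragraph.
\end{proof}

Write $U_a=G_{u_a}$. Then $U_0(z)=1/z$ and
\begin{equation}\label{eq:Ua}
U_a(z)=\frac{\log(z+a)-\log(z-a)}{2a}\quad(a>0),\qquad U_a'(z)=-\frac1{z^2-a^2}\quad(a\ge0),
\end{equation}
with principal logarithms. For $\operatorname{Im}z=y$ we have $|U_a(z)|\le1/y$ and $|U_a'(z)|=1/(|z-a||z+a|)\le1/y^2$ for all $a$. Therefore $G_\mu=\int U_a\,\tau(da)$ and $G_\mu'=\int U_a'\,\tau(da)$.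

\begin{lemma}\label{lem:sign}
Let $\mu$ be symmetric unimodal.
\begin{itemize}
\item[(a)] For every $z\in\mathbb{C}^+$, the numbers $\operatorname{Re}G_\mu(z)$ and $\operatorname{Re}z$ have the same sign (positive, zero or negative).
\item[(b)] $\operatorname{Im}G_\mu'(z)>0$ for every $z\in Q$.
\end{itemize}
\end{lemma}

\begin{proof}
For $a>0$, $\operatorname{Re}U_a(z)=\frac1{2a}\log\frac{|z+a|}{|z-a|}$ has the sign of $|z+a|^2-|z-a|^2=4a\operatorname{Re}z$, and $\operatorname{Re}U_0(z)=\operatorname{Re}z/|z|^2$. For $z=x+iy\in Q$ and $a\ge0$, $\operatorname{Im}U_a'(z)=2xy/|z^2-a^2|^2>0$. Integrate against $\tau$.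
\end{proof}

This proves the first two assertions of Theorem~\ref{thm:key}. By (G1), part (b) says that the smoothed density of $\mu*C_y$ decreases on $(0,\infty)$. Read backwards, this gives a criterion for unimodality.

\begin{lemma}\label{lem:criterion}
If $\sigma$ is a symmetric probability measure and $\operatorname{Im}G_\sigma'\ge0$ on $Q$, then $\sigma$ is symmetric unimodal.
\end{lemma}

\begin{proof}
The density $P_y$ of $\sigma*C_y$ satisfies $P_y'(x)=-\frac1\pi\operatorname{Im}G_\sigma'(x+iy)\le0$ for $x>0$. So the distribution function $H_y$ of $\sigma*C_y$ is concave on $(0,\infty)$. As $y\downarrow0$, $H_y\to H$ at every continuity point of the distribution function $H$ of $\sigma$. Let $0<x_1<x_2$, $s\in(0,1)$ and $x_s=sx_1+(1-s)x_2$. For all but countably many $\varepsilon>0$ the points $x_1+\varepsilon$, $x_2+\varepsilon$, $x_s+\varepsilon$ are continuity points of $H$, and then $H(x_s+\varepsilon)\ge sH(x_1+\varepsilon)+(1-s)H(x_2+\varepsilon)$. Let $\varepsilon\downarrow0$ along such values; since $H$ is right-continuous,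 $H$ is concave on $(0,\infty)$. A concave function on an open interval is locally absolutely continuous with nonincreasing right derivative, so $\sigma$ restricted to $(0,\infty)$ has a nonincreasing density. By symmetry it has a nondecreasing density on $(-\infty,0)$. Hence $\sigma$ is unimodal with mode $0$.
\end{proof}

\section{Additivity of $\Delta$ and the proof of Theorem~\ref{thm:main}}\label{sec:additive}

In this section $\mu_1,\mu_2$ are symmetric unimodal, $\sigma=\mu_1\boxplus\mu_2$, $G=G_\sigma$, $F=F_\sigma$, $G_j=G_{\mu_j}$, and $\omega_1,\omega_2$ are as in Theorem~\ref{thm:sub}. By Lemmas~\ref{lem:sym} and~\ref{lem:criterion} it suffices to show $\operatorname{Im}G'\ge0$ on $Q$. All our information on $G_j$ concerns $Q$, so the first step is to locate the points $\omega_j(z)$.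

\begin{lemma}\label{lem:quadrant}
$\operatorname{Re}G>0$ and $\operatorname{Re}F>0$ on $Q$, and $\omega_1(Q)\subset Q$, $\omega_2(Q)\subset Q$.
\end{lemma}

\begin{proof}
By \eqref{eq:sub} and Lemma~\ref{lem:sign}(a), the numbers $\operatorname{Re}\omega_1(z)$ and $\operatorname{Re}\omega_2(z)$ have the sign of $\operatorname{Re}G(z)$, and so does $\operatorname{Re}F(z)=\operatorname{Re}G(z)/|G(z)|^2$. If $\operatorname{Re}G(z)=0$, then $\operatorname{Re}z=\operatorname{Re}(\omega_1+\omega_2-F)(z)=0$. So $\operatorname{Re}G$ has no zero on the connected set $Q$. By (G2), $\arg G(re^{i\pi/4})\to-\pi/4$ as $r\to\infty$, so the constant sign is positive.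
\end{proof}

Let $z\in Q$. By Lemmas~\ref{lem:quadrant} and~\ref{lem:sign}(b), $G_j'(\omega_j(z))\ne0$. Differentiating \eqref{eq:sub} gives $\omega_j'=G'/G_j'(\omega_j)$ and $\omega_1'+\omega_2'=1-G'F^2$. Hence $G'\cdot\big(1/G_1'(\omega_1)+1/G_2'(\omega_2)+F^2\big)=1$. So $G'$ has no zero on $Q$, and
\begin{equation}\label{eq:recip}
\frac1{G'(z)}=\frac1{G_1'(\omega_1(z))}+\frac1{G_2'(\omega_2(z))}+F(z)^2,\qquad z\in Q .
\end{equation}
The inequality $\operatorname{Im}G'>0$ is equivalent to $\operatorname{Im}(1/G')<0$. The first two terms on the right of \eqref{eq:recip} have negative imaginary part by Lemma~\ref{lem:sign}(b). The third has imaginary part $2\operatorname{Re}F\operatorname{Im}F>0$. This term of the wrong sign is the whole difficulty. When one summand is a semicircle law, it is absorbed at once.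

\begin{example}[Fact (ii)]\label{ex:semi}
The Cauchy transform of $S=S(0,t)$ is $G_S(\zeta)=(\zeta-\sqrt{\zeta^2-4t})/(2t)$ and satisfies $\zeta=tG_S(\zeta)+1/G_S(\zeta)$. Differentiating gives $1/G_S'(\zeta)=t-F_S(\zeta)^2$. With $\mu_2=S$ and $\zeta=\omega_2(z)$ we have $F_S(\zeta)=F(z)$, so \eqref{eq:recip} becomes $1/G'(z)=1/G_1'(\omega_1(z))+t$. Thus $\operatorname{Im}(1/G')<0$ on $Q$, and $\mu_1\boxplus S(0,t)$ is symmetric unimodal.
\end{example}

In general the positive term must be shared between the two summands. The second relation in \eqref{eq:sub} shows how: $\operatorname{Im}F=\operatorname{Im}\omega_1+\operatorname{Im}\omega_2-\operatorname{Im}z$, and $F(z)=1/G_j(\omega_j(z))$ for both $j$. So $\operatorname{Im}F^2$ splits into three terms of the same form, one for each of the three measures, and this form is the second term in \eqref{eq:delta}.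

\begin{proposition}\label{prop:additive}
For every $z\in Q$,
\begin{equation}\label{eq:additive}
\Delta_\sigma(z)=\Delta_{\mu_1}(\omega_1(z))+\Delta_{\mu_2}(\omega_2(z)).
\end{equation}
\end{proposition}

\begin{proof}
Take imaginary parts in \eqref{eq:recip}, substitute $\operatorname{Im}F^2=2\operatorname{Re}F\,(\operatorname{Im}\omega_1+\operatorname{Im}\omega_2-\operatorname{Im}z)$, and add $2\operatorname{Im}z\operatorname{Re}F$ to both sides:
\[
\operatorname{Im}\frac1{G'}+2\operatorname{Im}z\operatorname{Re}F=\sum_{j=1}^2\Big[\operatorname{Im}\frac1{G_j'(\omega_j)}+2\operatorname{Im}\omega_j\operatorname{Re}\frac1{G_j(\omega_j)}\Big].\qedhere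
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:key}]
Let $z\in Q$. The points $\omega_j(z)$ lie in $Q$, so both terms on the right of \eqref{eq:additive} are at most $0$. Hence $\operatorname{Im}(1/G'(z))\le-2\operatorname{Im}z\operatorname{Re}F(z)<0$ by Lemma~\ref{lem:quadrant}, that is, $\operatorname{Im}G'(z)>0$. The measure $\sigma$ is symmetric by Lemma~\ref{lem:sym}, so it is symmetric unimodal by Lemma~\ref{lem:criterion}.
\end{proof}

\begin{remark}
The identity \eqref{eq:additive} reflects a linearity. Let $K$ be a local inverse of $G_\mu$ near $w=G_\mu(z)$ with $K(w)=z$, and put $R(w)=K(w)-1/w$. Then $1/G_\mu'(z)=K'(w)=R'(w)-1/w^2$, and $\operatorname{Im}(1/w^2)=2\operatorname{Re}(1/w)\operatorname{Im}(1/w)$ cancels, leaving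
\[
\Delta_\mu(z)=\operatorname{Im}R'(w)+2\operatorname{Im}R(w)\operatorname{Re}(1/w).
\]
For fixed $w$ this is real-linear in $R$, and the second relation in \eqref{eq:sub} says that the local functions $R$ of $\mu_1$ and $\mu_2$ add up to that of $\sigma$.
\end{remark}

\begin{example}\label{ex:delta}
Let $z=x+iy\in Q$.
\begin{itemize}
\item For $\delta_0$ we have $1/G_{\delta_0}=z$ and $1/G_{\delta_0}'=-z^2$, so $\Delta_{\delta_0}(z)=-2xy+2yx=0$. This is the equality case of Theorem~\ref{thm:key}.
\item For the Cauchy law $C_b$, $G_{C_b}(z)=1/(z+ib)$, so $\Delta_{C_b}(z)=-2x(y+b)+2yx=-2bx<0$.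
\item For $S=S(0,t)$, Example~\ref{ex:semi} gives $\Delta_S(z)=2\operatorname{Re}F_S\,(y-\operatorname{Im}F_S)=2t\operatorname{Re}F_S\operatorname{Im}G_S<0$.
\item For $u_a$ with $a>0$, \eqref{eq:Ua} gives $1/U_a'=a^2-z^2$, so $\Delta_{u_a}(z)=-2y\operatorname{Re}\big(z-1/U_a(z)\big)$. Put $\zeta=aU_a(z)$. Then $e^{2\zeta}=\frac{z+a}{z-a}$, so $z=a\coth\zeta$, and the partial fraction expansion of $\coth$ gives
\[
z-\frac1{U_a(z)}=a\Big(\coth\zeta-\frac1\zeta\Big)=a\sum_{n\ge1}\Big(\frac1{\zeta+in\pi}+\frac1{\zeta-in\pi}\Big).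
\]
Every term has positive real part, since $\operatorname{Re}\zeta>0$. Hence $\Delta_{u_a}(z)<0$.
\end{itemize}
\end{example}

With the last computation, the proof above is already complete for $u_a\boxplus u_b$. What remains is to pass from the laws $u_a$ to their mixtures, and $\Delta_\mu$ is not linear in $\mu$.

\begin{remark}
Both hypotheses enter through Lemma~\ref{lem:khintchine}, which represents $\mu_1$ and $\mu_2$ by intervals with the common center $0$. This yields Lemma~\ref{lem:sign}(a), which keeps $\omega_j(z)$ in $Q$. For symmetric laws that are not unimodal the sign property can fail: in Example~\ref{ex:bernoulli}, $\operatorname{Re}F_\mu(z)=\operatorname{Re}z\,(1-|z|^{-2})<0$ for $z\in Q$ with $|z|<1$.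
\end{remark}

\section{Proof of the key inequality}\label{sec:key}

Let $\mu=\int u_a\,\tau(da)$ be symmetric unimodal and $z\in Q$. After Lemma~\ref{lem:sign} and Example~\ref{ex:delta} it remains to show that $\Delta_\mu(z)<0$ when $\tau\ne\delta_0$.

\subsection{Reduction to an inequality for each uniform law}

Let $\lambda=|z|$ and let $\mu_\lambda$ be the image of $\mu$ under $u\mapsto u/\lambda$; it is symmetric unimodal, and it equals $\delta_0$ only if $\mu$ does. From $G_{\mu_\lambda}(w)=\lambda G_\mu(\lambda w)$ and $G_{\mu_\lambda}'(w)=\lambda^2G_\mu'(\lambda w)$ we get $\Delta_{\mu_\lambda}(z/\lambda)=\lambda^{-2}\Delta_\mu(z)$. So we may assume $|z|=1$. From now on $z=x+iy$ with $x,y>0$ and $x^2+y^2=1$. Put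
\[
z^2=X+iY,\qquad X=x^2-y^2=1-2y^2,\qquad Y=2xy,
\]
and $N_a=|z^2-a^2|^2$. Since $|z\pm a|^2=1+a^2\pm2ax$,
\begin{equation}\label{eq:N}
N_a=(a^2-X)^2+Y^2=(1+a^2)^2-4x^2a^2=(1-a^2)^2+4y^2a^2 .
\end{equation}
Write $U_a(z)=A_a-iB_a$, $G_\mu(z)=A-iB$ and $G_\mu'(z)=C+iD$ with real $A_a,B_a,A,B,C,D$. By \eqref{eq:Ua},
\[
A=\int A_a\,d\tau>0,\qquad B=\int B_a\,d\tau,\qquad C=\int\frac{a^2-X}{N_a}\,d\tau,\qquad D=Y\int\frac{d\tau}{N_a}>0 .
\]
All integrands here and below are bounded in $a$, because $|U_a|\le1/y$, $1/N_a\le1/y^4$, $a^2/N_a\le1/(4y^2)$, and $a^4/N_a\to1$ as $a\to\infty$. Now $\Delta_\mu(z)=-\frac{D}{C^2+D^2}+\frac{2yA}{A^2+B^2}$. Taking reciprocals and multiplying by $Y=2xy$, we see that $\Delta_\mu(z)<0$ is equivalent to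
\begin{equation}\label{eq:goal}
x\,\frac{A^2+B^2}{A}>Y\,\frac{C^2+D^2}{D}.
\end{equation}

Neither side is linear in $\tau$, but each is a maximum of linear functionals of $\tau$. For $\Lambda\in\mathbb{R}$, $T\ge0$ and $a\ge0$ define
\[
\ell_\Lambda(a)=\frac{x^2-\Lambda^2}{x}A_a+2\Lambda B_a,\qquad r_T(a)=1-\frac{(T-a^2)^2}{N_a}.
\]
For the left side, expanding the square gives
\begin{equation}\label{eq:left}
x\,\frac{A^2+B^2}{A}-\int\ell_\Lambda\,d\tau=\frac{(xB-\Lambda A)^2}{xA}\ge0\qquad\text{for every }\Lambda\in\mathbb{R}.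
\end{equation}
For the right side, $\int r_T\,d\tau$ is a concave quadratic function of $T$, maximal at
\[
T_0=\int\frac{a^2}{N_a}\,d\tau\Big/\int\frac{1}{N_a}\,d\tau\in[0,\infty),\qquad\text{and}\qquad T_0-X=\frac{YC}{D}.
\]
Write $T_0-a^2=(T_0-X)-(a^2-X)$. By the first form of $N_a$ in \eqref{eq:N}, $N_a-(T_0-a^2)^2=Y^2-(T_0-X)^2+2(T_0-X)(a^2-X)$. Dividing by $N_a$ and integrating,
\begin{equation}\label{eq:right}
\int r_{T_0}\,d\tau=\Big(Y^2-\frac{Y^2C^2}{D^2}\Big)\frac DY+\frac{2YC^2}{D}=Y\,\frac{C^2+D^2}{D}.
\end{equation}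
Thus \eqref{eq:goal} compares two convex functions of $\tau$, and such an inequality does not follow from its validity at the point masses $\tau=\delta_a$. It does follow if each functional on the right is dominated, for all $a$ at once, by a single functional on the left.

\begin{proposition}\label{prop:pointwise}
Let $T\ge0$. Put $\Lambda=y$ if $T\le1$ and $\Lambda=\sqrt{y^2+T}$ if $T>1$. Then $\ell_\Lambda(a)\ge r_T(a)$ for all $a\ge0$, with strict inequality for $a>0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:key}, given Proposition~\ref{prop:pointwise}]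
Let $\tau\neq\delta_0$, so $\tau((0,\infty))>0$. Apply the proposition with $T=T_0$. Since $\Lambda$ does not depend on $a$, we may integrate and obtain $\int\ell_\Lambda\,d\tau>\int r_{T_0}\,d\tau$. Together with \eqref{eq:left} and \eqref{eq:right} this is \eqref{eq:goal}.
\end{proof}

\subsection{Explicit form, and the choice of $\Lambda$}

For $a=0$ we have $U_0(z)=\bar z$, so $A_0=x$, $B_0=y$, $N_0=1$. Then $\ell_\Lambda(0)=x^2-\Lambda^2+2\Lambda y=1-(\Lambda-y)^2$ and $r_T(0)=1-T^2$. The required inequality is $|\Lambda-y|\le T$. It holds for $\Lambda=y$. For $\Lambda=\sqrt{y^2+T}$ with $T>1$ we have $\Lambda>1$, so $0<\Lambda-y=T/(\Lambda+y)<T$. This settles $a=0$.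

Let $a>0$. From $|z\pm a|^2=1+a^2\pm2ax$ and $(z-a)\overline{(z+a)}=1-a^2+2iya$ we obtain
\[
A_a=\frac{\operatorname{artanh}\xi}{2a},\quad\xi=\frac{2xa}{1+a^2}\in(0,1);\qquad B_a=\frac{\Theta}{2a},\quad\Theta=\arg(1-a^2+2iya)\in(0,\pi),
\]
where $\operatorname{artanh}\xi=\frac12\log\frac{1+\xi}{1-\xi}$. The number $\Theta$ is the angle under which the segment $[-a,a]$ is seen from $z$. After multiplication by $a$, the strict inequality of Proposition~\ref{prop:pointwise} becomes
\begin{equation}\label{eq:explicit}
\Lambda\Theta+(x^2-\Lambda^2)\,\frac{\operatorname{artanh}\xi}{2x}>a\Big(1-\frac{(T-a^2)^2}{N_a}\Big).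
\end{equation}

Two tests explain the choice of $\Lambda$. At $T=0$ the condition $|\Lambda-y|\le T$ forces $\Lambda=y$. For large $T$ take $a=\sqrt T$, so that the right side of \eqref{eq:explicit} equals $a$. As $a\to\infty$, $\Theta\to\pi$ and $a\operatorname{artanh}\xi/(2x)\to1$. If $\Lambda/a\to L$, the left side divided by $a$ tends to $\pi L-L^2$, and this must be at least $1$. So a bounded $\Lambda$ fails for large $T$, while $L=1$ leaves room. Among the choices with $L=1$, the value $\sqrt{y^2+T}$ has the advantage that $\Lambda^2-x^2=T-X$, the quantity that also governs the right side.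

\subsection{The case $0\le T\le1$}

Here $\Lambda=y$ and $x^2-\Lambda^2=X$. Let $V(a)=y\Theta+X\frac{\operatorname{artanh}\xi}{2x}$ be the left side of \eqref{eq:explicit}. It does not involve $T$, and its derivative is rational. Indeed,
\[
\frac{d\Theta}{da}=\operatorname{Im}\frac{-2a+2iy}{1-a^2+2iya}=\frac{2y(1+a^2)}{N_a},\qquad \frac{d}{da}\operatorname{artanh}\xi=\frac{\xi'}{1-\xi^2}=\frac{2x(1-a^2)}{N_a},
\]
where we used $\xi'=2x(1-a^2)/(1+a^2)^2$ and $1-\xi^2=N_a/(1+a^2)^2$. With $X=1-2y^2$ and the last form of $N_a$ in \eqref{eq:N},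
\begin{equation}\label{eq:Vprime}
V'(a)=\frac{2y^2(1+a^2)+X(1-a^2)}{N_a}=\frac{1+(4y^2-1)a^2}{N_a}=1+\frac{a^2(1-a^2)}{N_a},
\end{equation}
and $V(0^+)=0$.

\emph{The range $0<a\le1$.} By \eqref{eq:Vprime}, $V'>1$ on $(0,1)$, so $V(a)>a$. The right side of \eqref{eq:explicit} is at most $a$.

\emph{The range $a>1$.} This is where $T\le1$ is used: $a^2-T\ge a^2-1>0$, so the right side of \eqref{eq:explicit} is at most $a\big(1-\frac{(a^2-1)^2}{N_a}\big)=\frac{4y^2a^3}{N_a}$. It suffices to show that $E(a)=V(a)-4y^2a^3/N_a$ is positive on $[1,\infty)$. Put $s=a^2$, $\eta=4y^2$ and $N=N_a=s^2-(2-\eta)s+1$. Then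
\[
\frac{d}{da}\frac{a^3}{N}=\frac{3sN-2s^2\big(2s-(2-\eta)\big)}{N^2}=\frac{s\big(3-(2-\eta)s-s^2\big)}{N^2}.
\]
Also $N\big(1+(\eta-1)s\big)=(\eta-1)s^3+(\eta^2-3\eta+3)s^2+(2\eta-3)s+1$. Therefore
\begin{align*}
N^2E'(a)&=N\big(1+(\eta-1)s\big)-\eta s\big(3-(2-\eta)s-s^2\big)\\
&=(2\eta-1)s^3+(3-\eta)s^2-(3+\eta)s+1\\
&=(s-1)\big[(2\eta-1)s^2+(2+\eta)s-1\big].
\end{align*}
The bracket equals $3\eta>0$ at $s=1$. If $2\eta\ge1$, it is increasing on $[1,\infty)$ and stays positive. If $2\eta<1$, it is strictly concave and tends to $-\infty$, so on $[1,\infty)$ it is first positive and then negative. Hence $E$ is either increasing on $[1,\infty)$, or increasing and then decreasing, and in both cases $E(a)\ge\min\{E(1),\lim_{a\to\infty}E(a)\}$. At $a=1$ we have $N=\eta$, so $E(1)=V(1)-1>0$ by the previous range. As $a\to\infty$, $\Theta\to\pi$, $\xi\to0$ and $a^3/N\to0$, so $E(a)\to\pi y>0$. This proves \eqref{eq:explicit} for $T\le1$.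

\subsection{The case $T>1$}

Here $\Lambda=\sqrt{y^2+T}$. Put $k=T-X$; then $k>0$ because $X<1$, and $\Lambda^2=k+x^2$. Fix $a>0$ and let $\rho=\sqrt{N_a}$. The coefficient $x^2-\Lambda^2=-k$ of $\operatorname{artanh}\xi$ is now negative, so we can remove this transcendental term by an upper bound. Since $v\le\sinh v$ for $v\ge0$ and $\sinh(\operatorname{artanh}\xi)=\xi/\sqrt{1-\xi^2}=2xa/\rho$, we have $\frac{\operatorname{artanh}\xi}{2x}\le a/\rho$. It therefore suffices to prove
\begin{equation}\label{eq:caseB}
\frac{\Lambda}{a}\,\Theta>1+\frac k\rho-\frac{(T-a^2)^2}{\rho^2}.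
\end{equation}

This inequality has three parameters, $y$, $a$ and $T$. We replace them by three others, one of which determines $\Theta$. Set
\[
e=\frac k\rho>0,\qquad c=\frac{a^2-X}{\rho},\qquad\gamma=\cos\Theta=\frac{1-a^2}{\rho},\qquad\text{and note}\quad\sin\Theta=\frac{2ya}{\rho}.
\]
Since $T-a^2=k-(a^2-X)$, the right side of \eqref{eq:caseB} is $1+e-(e-c)^2$. Next, $c+\gamma=(1-X)/\rho=2y^2/\rho>0$, and $1-c^2=Y^2/\rho^2=4x^2y^2/\rho^2>0$ by \eqref{eq:N}. So $c\in(-\gamma,1)$. Using $a^2=\rho^2\sin^2\Theta/(4y^2)$,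
\[
\frac{\Lambda^2}{a^2}=\frac{4y^2(x^2+e\rho)}{\rho^2\sin^2\Theta}=\frac{W}{\sin^2\Theta},\qquad W=1-c^2+2e(c+\gamma)>0 .
\]
Put $q=e(1-2\gamma-e)$ and $M=1+2e\gamma+e^2$. Expanding the squares gives
\begin{equation}\label{eq:WqM}
1+e-(e-c)^2=W+q,\qquad W=M-(e-c)^2,\qquad M+q=1+e .
\end{equation}
With $h(v)=v+q/v$ for $v>0$, inequality \eqref{eq:caseB} is therefore equivalent to
\begin{equation}\label{eq:h}
h(\sqrt W)<\frac{\Theta}{\sin\Theta}.
\end{equation}
The gain is that $c$ enters \eqref{eq:h} only through $W$, while $q$ and $\Theta$ depend on $e$ and $\gamma$ alone. So we bound $W$ on both sides and evaluate $h$ at the bounds.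

By \eqref{eq:WqM}, $W\le M$. For a lower bound, the function $c'\mapsto1-c'^2+2e(c'+\gamma)$ is concave on $[-\gamma,1]$, with value $1-\gamma^2=\sin^2\Theta$ at $c'=-\gamma$ and value $2e(1+\gamma)$ at $c'=1$. Hence $W\ge W_*=\min\{\sin^2\Theta,\,2e(1+\gamma)\}>0$. If $q\le0$, then $h$ is increasing, so $h(\sqrt W)\le h(\sqrt M)$. If $q>0$, then $h$ is convex, so $h(\sqrt W)\le\max\{h(\sqrt{W_*}),h(\sqrt M)\}$. It remains to show that $h(\sqrt M)$, and for $q>0$ also $h(\sqrt{2e(1+\gamma)})$ and $h(\sin\Theta)$, are smaller than $\Theta/\sin\Theta$. We use $1+\gamma=2\cos^2(\Theta/2)$ and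
\begin{equation}\label{eq:half}
\frac{\Theta}{\sin\Theta}=\frac{\Theta/2}{\sin(\Theta/2)\cos(\Theta/2)}>\frac1{\cos(\Theta/2)} .
\end{equation}

\emph{The value at $\sqrt M$.} By \eqref{eq:WqM}, $h(\sqrt M)=(1+e)/\sqrt M$. Since $4e\le(1+e)^2$,
\[
M=(1+e)^2-2e(1-\gamma)\ge(1+e)^2\,\frac{1+\gamma}2=(1+e)^2\cos^2\frac\Theta2 .
\]
So $h(\sqrt M)\le1/\cos(\Theta/2)$, and \eqref{eq:half} applies.

\emph{The value at $\sqrt{2e(1+\gamma)}$.} Here $2e(1+\gamma)+q=3e-e^2$, so
\[
h\big(\sqrt{2e(1+\gamma)}\big)=\frac{3e-e^2}{2\sqrt e\cos(\Theta/2)}=\frac{\sqrt e\,(3-e)}{2\cos(\Theta/2)}\le\frac1{\cos(\Theta/2)},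
\]
because $2-\sqrt e\,(3-e)=(\sqrt e-1)^2(\sqrt e+2)\ge0$. Again \eqref{eq:half} applies.

\emph{The value at $\sin\Theta$, for $q>0$.} We must show $\sin^2\Theta+q<\Theta$. Maximizing $q=(1-2\gamma)e-e^2$ over $e$ gives
\[
\sin^2\Theta+q\le1-\gamma^2+\frac{(1-2\gamma)^2}4=\frac54-\cos\Theta .
\]
The assumption $q>0$ gives $1-2\gamma>e>0$, so $\cos\Theta<\frac12$ and $\Theta>\frac\pi3$. The function $\Theta+\cos\Theta$ is nondecreasing, so $\Theta+\cos\Theta\ge\frac\pi3+\frac12>\frac54$, as needed.

This proves \eqref{eq:h}, hence \eqref{eq:caseB} and \eqref{eq:explicit} for $T>1$. Proposition~\ref{prop:pointwise} is proved, and with it Theorems~\ref{thm:key} and~\ref{thm:main}.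

\section{Powers, a characterization, and strict monotonicity}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
For $t=1$ there is nothing to prove. Let $t>1$, $\sigma=\mu^{\boxplus t}$, $G=G_\sigma$, $F=F_\sigma$, and let $\omega$ be as in \eqref{eq:subt}. The measure $\sigma$ is symmetric by Lemma~\ref{lem:sym}. By Lemma~\ref{lem:sign}(a), $\operatorname{Re}\omega(z)$ has the sign of $\operatorname{Re}G(z)$, and so does $\operatorname{Re}F(z)$. If $\operatorname{Re}G(z)=0$, then $\operatorname{Re}z=t\operatorname{Re}\omega(z)-(t-1)\operatorname{Re}F(z)=0$. So $\operatorname{Re}G$ has no zero on $Q$, and it is positive there by (G2). Hence $\operatorname{Re}F>0$ on $Q$ and $\omega(Q)\subset Q$, so $G_\mu'(\omega)\ne0$ on $Q$. Differentiating \eqref{eq:subt} gives $\omega'=G'/G_\mu'(\omega)$ and $t\omega'=1-(t-1)G'F^2$. Thus $G'\neq0$ and $1/G'=t/G_\mu'(\omega)+(t-1)F^2$ on $Q$. With $\operatorname{Im}z=t\operatorname{Im}\omega-(t-1)\operatorname{Im}F$,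
\[
\Delta_\sigma(z)=t\operatorname{Im}\frac1{G_\mu'(\omega)}+2(t-1)\operatorname{Re}F\operatorname{Im}F+2\operatorname{Re}F\,\big(t\operatorname{Im}\omega-(t-1)\operatorname{Im}F\big)=t\,\Delta_\mu(\omega(z)).
\]
This is at most $0$ by Theorem~\ref{thm:key}. So $\operatorname{Im}(1/G')\le-2\operatorname{Im}z\operatorname{Re}F<0$ on $Q$, and Lemma~\ref{lem:criterion} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Condition (1) implies (2), (3) and (4) by Theorem~\ref{thm:main}, part (a) and Theorem~\ref{thm:key}. Conversely, (2) with $\nu=\delta_0$ gives (1), and (3) with $t=1$ gives (1). If (4) holds, then $\operatorname{Re}(1/G_\mu)>0$ on $Q$, so $\Delta_\mu\le0$ gives $\operatorname{Im}(1/G_\mu')<0$. Hence $\operatorname{Im}G_\mu'>0$ on $Q$, and Lemma~\ref{lem:criterion} gives (1).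
\end{proof}

Part (c) uses the strict inequality in Theorem~\ref{thm:key}. Where the density of $\sigma$ is constant, $\Delta_\sigma$ tends to $0$ at the boundary; where it is positive, one of the subordination points stays inside $Q$, and there the corresponding term of \eqref{eq:additive} is strictly negative.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]
Use the notation of Section~\ref{sec:additive}, with $\mu_1,\mu_2\ne\delta_0$. Suppose that the density of $\sigma$ is a.e.\ equal to a constant $\kappa>0$ on a nonempty open interval $I$. Shrinking $I$ and using symmetry, we may take $I=(p,p')$ with $0<p<p'<\infty$. By Theorem~\ref{thm:main} and Lemma~\ref{lem:khintchine}, $\sigma$ is absolutely continuous on $(0,\infty)$, so $\sigma$ restricted to $I$ equals $\kappa\,dx$. For $z\in\mathbb{C}^+$ we have $\log(z-p')=\log(p'-z)+i\pi$ with principal logarithms, so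
\[
G(z)=-i\pi\kappa+g(z),\qquad g(z)=\kappa\log(z-p)-\kappa\log(p'-z)+\int_{\mathbb{R}\setminus I}\frac{\sigma(du)}{z-u}.
\]
The function $g$ is analytic on $\mathbb{C}\setminus(\mathbb{R}\setminus I)$ and real on $I$. So $G$ extends analytically across $I$, and $G'=g'$ is real on $I$. Since $G$ is not constant, the zeros of $g$ and of $g'$ in $I$ are isolated. Also $g\ge0$ on $I$, as a limit of $\operatorname{Re}G>0$ on $Q$ (Lemma~\ref{lem:quadrant}). Fix $x\in I$ with $g(x)>0$ and $g'(x)\ne0$.

As $y\downarrow0$, the sum $\omega_1(x+iy)+\omega_2(x+iy)=x+iy+F(x+iy)$ tends to $x+1/G(x)$. Both summands lie in $Q$, so both are bounded. Choose $y_n\downarrow0$ such that $\omega_j(z_n)\to w_j$ for $j=1,2$, where $z_n=x+iy_n$. Then $\operatorname{Im}w_1+\operatorname{Im}w_2=\pi\kappa/|G(x)|^2>0$, so $w_i\in\mathbb{C}^+$ for some $i\in\{1,2\}$. Moreover $G_i(w_i)=\lim G(z_n)=G(x)$ has real part $g(x)>0$, so $w_i\in Q$ by Lemma~\ref{lem:sign}(a). By \eqref{eq:additive} and Theorem~\ref{thm:key}, $\Delta_\sigma(z_n)\le\Delta_{\mu_i}(\omega_i(z_n))$.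 The left side tends to $\operatorname{Im}(1/g'(x))+0=0$. The function $\Delta_{\mu_i}$ is continuous on $Q$, so the right side tends to $\Delta_{\mu_i}(w_i)$, which is negative because $\mu_i\ne\delta_0$. This is a contradiction.

Finally, let $f$ be the even version of the density that is nonincreasing on $(0,\infty)$. If $0<x_1<x_2$ and $f(x_1)=f(x_2)>0$, then $f$ is a positive constant on $(x_1,x_2)$, which we have just excluded. So $f(x_1)>0$ implies $f(x_1)>f(x_2)$, and by symmetry the reflected statement holds on $(-\infty,0)$.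
\end{proof}

\begin{thebibliography}{9}

\bibitem{BB04}
Belinschi and Bercovici, Math.\ Z.\ \textbf{248} (2004).

\bibitem{BB07}
Belinschi and Bercovici, J.\ Anal.\ Math.\ \textbf{101} (2007).

\bibitem{Biane}
Biane, Math.\ Z.\ \textbf{227} (1998).

\bibitem{source}
\emph{Unimodality for classical and free Brownian motions with initial distributions},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak\%7Ekyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 2123-05.pdf}.

\end{thebibliography}
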